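
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The homology of the $C^1$ spline complex\\ of a generically triangulated ball}


\begin{abstract}
Let $\Delta$ be a triangulated $d$-ball in $\mathbb R^d$. The module of $C^1$ splines on the cone over $\Delta$ is the top homology of a quotient complex $\mathcal R/\mathcal J$, and the modules $H_i(\mathcal J)$ with $i<d-1$ are the obstructions to computing its Hilbert function face by face. We prove Conjecture 5.4 of \cite{SS}: if $\Delta$ is triangulated generically, then for $i<d-1$ the module $H_i(\mathcal J)$ is supported on primes of codimension greater than $d-i+1$. In fact $H_i(\mathcal J)=0$ for $i\le d-3$ as soon as the $(d-1)$-faces containing any given interior $(d-2)$-face span at least three different hyperplanes. For $i=d-2$ we give an exact criterion in degree two, one condition for each $(d-3)$-face, and we prove it for generic triangulations by gluing quadratic forms along the edges of a triangulated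 $2$-sphere. The bound is attained for $i=d-2$ in every dimension $d\ge 3$.
\end{abstract}

\section{The spline complex and the question}

\subsection{Splines as homology}

Let $\Delta$ be a connected finite $d$-dimensional simplicial complex with $|\Delta|\subset\mathbb R^d$, such that $\Delta$ and all its links are pseudomanifolds. Put $R=\mathbb R[x_1,\dots,x_{d+1}]$, embed $\mathbb R^d$ in $\mathbb R^{d+1}$ as the hyperplane $x_{d+1}=1$, and let $\hat\Delta$ be the cone over $\Delta$ with apex the origin; $\hat\sigma$ is the cone over a face $\sigma$. For $r\ge0$ let $C^r(\hat\Delta)$ be the graded $R$-module of functions on $|\hat\Delta|$ that are polynomial on $\hat\sigma$ for each $d$-face $\sigma$ and globally $C^r$. Restriction to $x_{d+1}=1$ identifies its degree-$k$ part with the $C^r$ piecewise polynomials of degree at most $k$ on $\Delta$.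

Let $\partial\Delta$ be the subcomplex generated by the $(d-1)$-faces lying in only one $d$-face. Write $\Delta_i$ for the set of $i$-faces and $\Delta_i^0$ for the set of \emph{interior} $i$-faces, those not in $\partial\Delta$; $\Delta_d^0=\Delta_d$. The empty face has dimension $-1$ and counts as a boundary face. Let $\mathcal R$ be the complex
\[
0\to\bigoplus_{\sigma\in\Delta_d}R\xrightarrow{\ \partial_d\ }\bigoplus_{\tau\in\Delta_{d-1}^0}R\xrightarrow{\partial_{d-1}}\cdots\xrightarrow{\ \partial_1\ }\bigoplus_{v\in\Delta_0^0}R\to0
\]
with the simplicial differentials of $\Delta$ relative to $\partial\Delta$; the sum over $\Delta^0_i$ sits in degree $i$. For $\tau\in\Delta_{d-1}^0$ let $l_\tau$ be a nonzero linear form vanishing on $\hat\tau$. Put $J(\sigma)=0$ for $\sigma\in\Delta_d$ and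
\[
J(\xi)=\langle\, l_\tau^{\,r+1}:\tau\in\Delta^0_{d-1},\ \tau\supseteq\xi\,\rangle\qquad(\xi\in\Delta_i^0,\ i\le d-1).
\]
Since $J(\gamma)\subset J(\beta)$ for $\beta\subset\gamma$, the modules $\mathcal J_i=\bigoplus_{\beta\in\Delta_i^0}J(\beta)$ form a subcomplex $\mathcal J\subset\mathcal R$. If the $d$-faces are oriented by an orientation of $\mathbb R^d$, an element of $H_d(\mathcal R/\mathcal J)$ is a tuple $(f_\sigma)$ such that $l_\tau^{\,r+1}$ divides $f_\sigma-f_{\sigma'}$ whenever $\sigma,\sigma'$ share the interior face $\tau$. This says that the derivatives of order at most $r$ agree across $\tau$. Any two $d$-faces containing a given face (possibly empty) are joined by a chain of adjacent ones containing it, because $\Delta$ and its links are pseudomanifolds; so the tuple is a $C^r$ function, and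
\[
H_d(\mathcal R/\mathcal J)\cong C^r(\hat\Delta).
\]

\subsection{What the lower homology measures}

Taking Euler characteristics in degree $k$ expresses $\dim C^r(\hat\Delta)_k$ as an alternating sum of the numbers $\dim(R/J(\gamma))_k$, which are local, corrected by the lower homology of $\mathcal R/\mathcal J$. If $\Delta$ is a ball, then $H_{i+1}(\mathcal R/\mathcal J)\cong H_i(\mathcal J)$ for $i\le d-2$ (see (\ref{eq:shift}) below), so the corrections are the modules $H_i(\mathcal J)$ with $i<d-1$. By the \emph{codimension} of a prime we mean its height, and the \emph{support} of a module $M$ is the set of primes $P$ with $M_P\ne0$; the zero module satisfies every condition on its support. A finitely generated graded module whose support has codimension $c$ has a Hilbert polynomial of degree $d-c$ (zero if $c=d+1$). So the codimension of the support tells how many leading coefficients of the Hilbert polynomial of $C^r(\hat\Delta)$ are free of corrections.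

One lower bound is automatic. The module $H_{i+1}(\mathcal R/\mathcal J)$ is a subquotient of $\bigoplus R/J(\gamma)$ over interior $(i+1)$-faces $\gamma$. The $(d-1)$-faces of a $d$-face $\sigma\supset\gamma$ that contain $\gamma$ are interior, and the hyperplanes spanned by the cones over them meet exactly in the linear span of $\hat\gamma$. So the support of $R/J(\gamma)$ has codimension $d-i-1$. The following question asks for an improvement by three.

\medskip
\noindent\textbf{Question} (\cite[Conjecture 5.4]{SS}). \emph{Let $\Delta$ be a topological $d$-ball, triangulated generically, and let $r=1$. Is $H_i(\mathcal J)$ supported on primes of codimension greater than $d-i+1$ for all $i<d-1$?}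

\medskip
``Generically'' means that the combinatorial type is fixed and the vertex coordinates are in general position. The coordinates realizing a given type form an open set (Lemma \ref{lem:open}), so they can be chosen off any proper algebraic subset; we use only that they avoid the zero sets of finitely many nonzero integer polynomials, which express the conditions (G1) and (G2) of Section \ref{sec:generic}.

For $d=2$ the only index is $i=0$, and the ring has three variables, so the statement is that $H_0(\mathcal J)=0$. Section \ref{sec:example} works out a planar triangulation for which this is true or false according to whether three lines fail to be concurrent or not. So some genericity is needed.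

\subsection{Results}

From now on $r=1$, $d\ge2$ (for $d=1$ there is no index $i$ with $0\le i<d-1$), and $\Delta$ is a $d$-ball: $|\Delta|$ is homeomorphic to a closed $d$-ball. The pseudomanifold hypotheses are then automatic, as shown after Lemma \ref{lem:links}. Put $U=\mathbb R^{d+1}$ and $\hat p=(p,1)\in U$ for $p\in\mathbb R^d$. For a face $\beta$, possibly empty, let $\langle\beta\rangle\subset U$ be the span of the (linearly independent) vectors $\hat p_v$, $v\in\beta$, let $W_\beta\subset U^*=R_1$ be its annihilator, and let $I(\beta)=R\,W_\beta$. This is a prime of codimension $d-\dim\beta$. We have $W_\tau=\mathbb R\,l_\tau$ for interior $(d-1)$-faces $\tau$. Consider the condition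

\medskip
\noindent\textbf{(H)} \ Every interior $(d-2)$-face lies in at least three $(d-1)$-faces spanning pairwise distinct hyperplanes.

\medskip
\noindent For a $(d-3)$-face $\mu$ (so $\mu=\emptyset$ if $d=2$) let $(\mathrm Q_\mu)$ be the condition that
\begin{equation}\label{eq:Q}
\bigoplus_{\tau\supset\mu,\ \tau\in\Delta_{d-1}^0}\mathbb R\,l_\tau^2\longrightarrow\bigoplus_{\xi\supset\mu,\ \xi\in\Delta_{d-2}^0}\operatorname{Sym}^2W_\xi\longrightarrow\operatorname{Sym}^2W_\mu
\end{equation}
is exact in the middle, where the maps are those of $\mathcal J$ restricted to these faces and the last term is replaced by $0$ if $\mu\in\partial\Delta$.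

\begin{theorem}\label{thm:main}
If $\Delta$ is a $d$-ball triangulated generically and $r=1$, then for every $i<d-1$ all primes in the support of $H_i(\mathcal J)$ have codimension greater than $d-i+1$.
\end{theorem}

\begin{theorem}\label{thm:H}
Let $\Delta$ be a $d$-ball satisfying {\rm(H)}, and let $r=1$.
\begin{enumerate}
\item[\rm(a)] $H_i(\mathcal J)=0$ for all $i\le d-3$.
\item[\rm(b)] Every prime in the support of $H_{d-2}(\mathcal J)$ has codimension at least $3$. All of them have codimension greater than $3$ if and only if $(\mathrm Q_\mu)$ holds for every $(d-3)$-face $\mu$ of $\Delta$.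
\item[\rm(c)] For all $k$,
\[
\dim C^1(\hat\Delta)_k=a_k+(d+1)\,a_{k-1}-\sum_{v\in\Delta_0}b_{v,k-1}+\dim H_{d-2}(\mathcal J)_k ,
\]
where $a_k$ is the number of monomials of degree $k$ in variables $X_v$ $(v\in\Delta_0)$ whose support is a face of $\Delta$, and $b_{v,k}$ is the number of those whose support is a face of the closed star of $v$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
{\rm(a)} A generically triangulated ball satisfies {\rm(H)} and all conditions $(\mathrm Q_\mu)$.

{\rm(b)} For every $d\ge3$ there are generically triangulated $d$-balls for which $H_{d-2}(\mathcal J)$ is nonzero with support of codimension exactly $4=d-(d-2)+2$.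
\end{theorem}

Theorem \ref{thm:main} follows: for $i\le d-3$ the module vanishes, and for $i=d-2$ we have $d-i+1=3$, so Theorems \ref{thm:H}(b) and \ref{thm:sharp}(a) apply. By Theorem \ref{thm:sharp}(b) the bound cannot be improved for $i=d-2$ when $d\ge3$. In Theorem \ref{thm:H}(c), for generic $\Delta$, the correction $\dim H_{d-2}(\mathcal J)_k$ is $0$ for $d=2$; for $d\ge 3$ it agrees for large $k$ with a polynomial of degree at most $d-4$, which is $0$ if $d=3$.

\subsection{The ideas}

(1) Condition (H) makes $J(\gamma)$ equal to $I(\gamma)^2$ for every interior face (Section \ref{sec:squares}). Then $R/J(\gamma)$ is an extension of $R/I(\gamma)$ by $I(\gamma)/I(\gamma)^2$. The complex of the $R/I(\gamma)$ splits by monomials into simplicial chain complexes, whose homology sits in degree $d$ because $\Delta$ is a ball; the complex of the $I(\gamma)/I(\gamma)^2$ is the kernel of a surjection between two complexes of this kind. This gives Theorem \ref{thm:H}(a),(c).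

(2) After localization at a prime of codimension three the complex is a direct sum, and the only summands that can contribute are those of the faces around one $(d-3)$-face $\mu$. Modulo $\langle\mu\rangle$ everything in such a summand happens in a $3$-dimensional space, over the link of $\mu$, which is a $2$-sphere or a disc. A syzygy argument reduces the vanishing of the local homology to degree two, that is, to $(\mathrm Q_\mu)$.

(3) Dually, for interior $\mu$, $(\mathrm Q_\mu)$ says that quadratic forms given on certain planes of a $3$-space and agreeing on the lines where neighboring planes meet come from one quadratic form on the whole space. For boundary $\mu$ there are zero boundary values, and the forms must vanish; coning off the boundary of the link reduces this to the case of a sphere. For generic configurations the gluing statement follows by induction over triangulated $2$-spheres, contracting one edge at a time.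

\section{A worked example in the plane}\label{sec:example}

Let $d=2$. Then $U=\mathbb R^3$, and for an interior vertex $v$ the space $W_v$ is the plane of linear forms vanishing at $\hat p_v$. The following fact is used throughout.

\begin{lemma}[Three squares]\label{lem:three}
If $l_1,l_2,l_3$ are pairwise nonproportional elements of a $2$-dimensional space $W$, then $l_1^2,l_2^2,l_3^2$ form a basis of $\operatorname{Sym}^2W$.
\end{lemma}
\begin{proof}
In the basis $x=l_1$, $y=l_2$ we have $l_3=\alpha x+\beta y$ with $\alpha\beta\ne0$, and $l_3^2$ contains $2\alpha\beta\,xy$. Since $\dim\operatorname{Sym}^2W=3$, this suffices.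
\end{proof}

Assume (H). By the lemma, $J(v)_2=\operatorname{Sym}^2W_v$ for every interior vertex $v$, so $H_0(\mathcal J)_2$ is the cokernel of $\bigoplus_\tau\mathbb R\,l_\tau^2\to\bigoplus_v\operatorname{Sym}^2W_v$. A linear functional on $\operatorname{Sym}^2W$ is the same thing as a quadratic form $q$ on $W$, its value on $l^2$ being $q(l)$. So the dual of $H_0(\mathcal J)_2$ is the space of families of quadratic forms $q_v$ on the planes $W_v$, $v$ an interior vertex, such that for every interior edge $\tau=vw$
\begin{equation}\label{eq:edge}
q_v(l_\tau)=q_w(l_\tau)\ \text{ if $v,w$ are interior,}\qquad q_v(l_\tau)=0\ \text{ if only $v$ is interior.}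
\end{equation}
If there is a single interior vertex $v$, then $q_v$ vanishes on at least three lines of the plane $W_v$, hence $q_v=0$.

Now let $\Delta$ be the complex of Figure \ref{fig:ms}, with interior vertices $1,2,3$ and boundary vertices $A,B,C$, and assume that no three of the six points are collinear. It has nine interior edges, and $\dim\bigoplus_v\operatorname{Sym}^2W_v=9$ as well, so the decision is up to one $9\times9$ determinant.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\coordinate (A) at (0,4); \coordinate (B) at (-3.6,-2); \coordinate (C) at (3.6,-2);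
\coordinate (P) at (0,-1); \coordinate (Q) at (0.9,0.5); \coordinate (S) at (-0.9,0.5);
\draw[thick] (A)--(B)--(C)--cycle;
\draw[thick] (P)--(Q)--(S)--cycle;
\draw (P)--(B) (P)--(C) (Q)--(A) (Q)--(C) (S)--(A) (S)--(B);
\draw[dashed,gray] (P)--(A) (Q)--(B) (S)--(C);
\foreach \z in {A,B,C,P,Q,S} \fill (\z) circle (2pt);
\node[above] at (A) {$A$}; \node[left] at (B) {$B$}; \node[right] at (C) {$C$};
\node[below] at (P) {$1$}; \node[right] at (Q) {$2$}; \node[left] at (S) {$3$};
\end{tikzpicture}
\caption{A triangulated disc with interior vertices $1,2,3$ and nine interior edges (solid, inside the triangle $ABC$). The dashed lines $1A$, $2B$, $3C$ are not edges. In the position drawn they meet in a point, and $H_0(\mathcal J)\neq0$; when they are not concurrent (nor parallel), $H_0(\mathcal J)=0$.}\label{fig:ms}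
\end{figure}

Use $\hat p_1,\hat p_2,\hat p_3$ as a basis of $U$, with dual coordinates $x_1,x_2,x_3$, and write $\hat p_A=(A_1,A_2,A_3)$ and so on. None of the coordinates of $\hat p_A,\hat p_B,\hat p_C$ is zero; for instance $A_3=0$ would put $A$ on the line $12$. We have $W_1=\langle x_2,x_3\rangle$, and the edges $1B$, $1C$ give the forms $B_3x_2-B_2x_3$ and $C_3x_2-C_2x_3$, up to factors. These are not proportional, so a quadratic form on $W_1$ vanishing on both is a multiple of one fixed form. In this way (\ref{eq:edge}) for the six edges ending in the boundary gives
\begin{align*}
q_1(\alpha x_2+\beta x_3)&=c_1(B_2\alpha+B_3\beta)(C_2\alpha+C_3\beta),\\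
q_2(\alpha x_1+\beta x_3)&=c_2(A_1\alpha+A_3\beta)(C_1\alpha+C_3\beta),\\
q_3(\alpha x_1+\beta x_2)&=c_3(A_1\alpha+A_2\beta)(B_1\alpha+B_2\beta)
\end{align*}
with real numbers $c_1,c_2,c_3$. The edges $12$, $13$, $23$ have $l_\tau=x_3,x_2,x_1$ up to factors, and the three remaining conditions read
\[
c_1B_3C_3=c_2A_3C_3,\qquad c_1B_2C_2=c_3A_2B_2,\qquad c_2A_1C_1=c_3A_1B_1,
\]
that is, $c_1B_3=c_2A_3$, $c_1C_2=c_3A_2$ and $c_2C_1=c_3B_1$. The first two determine $c_2$ and $c_3$ from $c_1$. So there is a nonzero solution, unique up to a factor, if and only if
\begin{equation}\label{eq:ceva}
A_2B_3C_1=A_3B_1C_2 .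
\end{equation}
The lines $1A$, $2B$, $3C$ have homogeneous equations $A_3x_2-A_2x_3=0$, $-B_3x_1+B_1x_3=0$, $C_2x_1-C_1x_2=0$, with determinant $A_3B_1C_2-A_2B_3C_1$. Thus (\ref{eq:ceva}) says that the three lines are concurrent, possibly at infinity.

So $H_0(\mathcal J)_2$ is one-dimensional if the lines are concurrent and zero otherwise. Here (\ref{eq:Q}) for $\mu=\emptyset$ is the degree-two part of $\mathcal J_1\to\mathcal J_0\to0$, so the vanishing of $H_0(\mathcal J)_2$ is condition $(\mathrm Q_\emptyset)$; by Lemma \ref{lem:N} below, it forces $H_0(\mathcal J)=0$ in all degrees. In the concurrent case $H_0(\mathcal J)$ is nonzero, and by Theorem \ref{thm:H}(b) its support is the single prime $\langle x_1,x_2,x_3\rangle$, of codimension $3=d-i+1$. The complex still satisfies (H), so the conclusion of Theorem \ref{thm:main} does not follow from (H) alone. Here $a_1=6$, $a_2=6+12=18$ and $\sum_vb_{v,1}=6+2\cdot12=30$, so Theorem \ref{thm:H}(c) gives $\dim C^1(\hat\Delta)_2=18+18-30=6$ in the non-concurrent case and $7$ in the concurrent one.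

\section{Interior faces of a triangulated ball}

This section collects the consequences of $|\Delta|$ being a ball. We use the standard fact that for a point $x$ in the relative interior of a nonempty face $\xi$
\begin{equation}\label{eq:local}
H_j(|\Delta|,|\Delta|-x;\mathbb Z)\cong\tilde H_{j-\dim\xi-1}(\operatorname{lk}\xi;\mathbb Z),
\end{equation}
with the convention that $\{\emptyset\}$ is a sphere of dimension $-1$.

\begin{lemma}\label{lem:links}
The complex $\Delta$ is pure, and $\partial\Delta$ is the boundary of the ball as a manifold; so $|\partial\Delta|\cong S^{d-1}$ and $\partial\Delta$ is pure of dimension $d-1$. For a nonempty face $\xi$ the link $\operatorname{lk}\xi$ has the integral homology of a sphere of dimension $d-1-\dim\xi$ if $\xi$ is interior, and is integrally acyclic if $\xi\in\partial\Delta$. For nonempty $\xi\in\partial\Delta$, $\operatorname{lk}_{\partial\Delta}\xi$ has the integral homology of a sphere of dimension $d-2-\dim\xi$. A face containing an interior face is interior.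
\end{lemma}
\begin{proof}
The left side of (\ref{eq:local}) is $\mathbb Z$ for $j=d$ and $0$ for $j\ne d$ if $x$ is an interior point of the manifold, and it is zero for all $j$ if $x$ is a boundary point. Hence the manifold boundary is a union of relatively open faces. It is closed, so it is a subcomplex; it is a triangulated $S^{d-1}$, hence pure. The link of a maximal face is $\{\emptyset\}$, which is not acyclic, so its dimension $-1$ must be $d-1-\dim\xi$; thus $\Delta$ is pure. The link of a $(d-1)$-face consists of two points if the face is not in the manifold boundary, and of one point if it is. So $\partial\Delta$ and the manifold boundary have the same $(d-1)$-faces, and being generated by them they agree. The two statements about links are (\ref{eq:local}) for $\Delta$ and for $\partial\Delta$. The last claim holds because $\partial\Delta$ is a subcomplex.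
\end{proof}

In particular, for a ball the requirement that $\Delta$ and its links be pseudomanifolds is automatic. By the lemma and its proof, every link is pure, each of its codimension-one faces lies in one or two of its facets, and every link of dimension at least $1$, as well as $\Delta$ itself, is connected. Moreover, links in a link are links in $\Delta$. So any two facets of $\Delta$, or of a link, are joined by a chain of facets in which consecutive ones share a codimension-one face: in dimension $0$ this is trivial, by induction on the dimension it holds for two facets with a common vertex, and connectedness gives the general case.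

For a face $\alpha$, possibly empty, let $C^\alpha$ be the complex of real vector spaces with one basis element in degree $\dim\gamma$ for each interior face $\gamma\supseteq\alpha$, and the differential of $\mathcal R$ restricted to these faces (other faces are set to zero).

\begin{lemma}\label{lem:C}
For every face $\alpha$ of $\Delta$, $H_j(C^\alpha)=0$ for $j\ne d$ and $H_d(C^\alpha)\cong\mathbb R$.
\end{lemma}
\begin{proof}
We describe $C^\alpha$ up to signs of basis elements. If $\alpha$ is interior, all faces $\alpha\cup\beta$ with $\beta\in\operatorname{lk}\alpha$ occur, including $\alpha$ itself, so $C^\alpha$ is the augmented chain complex of $\operatorname{lk}\alpha$ shifted by $\dim\alpha+1$; its homology is that of a sphere of dimension $d-1-\dim\alpha$. If $\emptyset\ne\alpha\in\partial\Delta$, then $\alpha\cup\beta$ is interior exactly when $\beta\notin\operatorname{lk}_{\partial\Delta}\alpha$, so $C^\alpha$ is, with the same shift, the chain complex of the pair $(\operatorname{lk}_\Delta\alpha,\operatorname{lk}_{\partial\Delta}\alpha)$. The first member is acyclic and the second a homology sphere of dimension $d-2-\dim\alpha$, so the homology of the pair is $\mathbb R$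 in degree $d-1-\dim\alpha$, which the shift moves to $d$. Finally $C^\emptyset$ computes $H_*(\Delta,\partial\Delta)$.
\end{proof}

Since $\mathcal R=R\otimes C^\emptyset$, we get $H_j(\mathcal R)=0$ for $j<d$, and the long exact sequence of $0\to\mathcal J\to\mathcal R\to\mathcal R/\mathcal J\to0$ gives
\begin{equation}\label{eq:shift}
H_i(\mathcal J)\cong H_{i+1}(\mathcal R/\mathcal J)\qquad(i\le d-2).
\end{equation}

\begin{lemma}\label{lem:surface}
Let $\mu$ be a $(d-3)$-face and $L=\operatorname{lk}\mu$ (so $L=\Delta$ if $d=2$). If $\mu$ is interior, $L$ is a triangulated $2$-sphere. If $\mu\in\partial\Delta$, $L$ is a triangulated disc, and a face $\mu\cup\beta$ with $\beta\in L$ is interior exactly when $\beta\notin\partial L$.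
\end{lemma}
\begin{proof}
For $d=2$ we have $\mu=\emptyset$, a boundary face, and the claim is clear. Let $d\ge3$. For a vertex $v$ of $L$, $\operatorname{lk}_Lv=\operatorname{lk}_\Delta(\mu\cup v)$ is a graph, connected by Lemma \ref{lem:links}, in which each vertex has degree one or two. So it is a cycle or a path, and $L$ is a compact surface, connected because $\tilde H_0(L)=0$. If $\mu$ is interior, every $\mu\cup e$ with $e$ an edge of $L$ is interior, so $e$ lies in two triangles of $L$; thus $L$ is a closed surface with the homology of $S^2$, i.e.\ a sphere. If $\mu\in\partial\Delta$, then $\partial L$ is generated by the edges $e$ with $\mu\cup e\in\partial\Delta$. Since $\partial\Delta$ is pure, $\partial L=\operatorname{lk}_{\partial\Delta}\mu$, which gives the last claim. It is nonempty, so $L$ is a connected, integrally acyclic compact surface with boundary, i.e.\ a disc.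
\end{proof}

\section{The ideals are squares}\label{sec:squares}

The ideal $J(\xi)$ is generated by squares $l_\tau^2$ with $l_\tau\in W_\xi$, so it is contained in $I(\xi)^2$. Condition (H) is what is needed for equality.

\begin{lemma}\label{lem:mono}
If $p_1,p_2,p_3$ are independent vectors of a finite-dimensional space $V$ with annihilators $p_k^\perp\subset V^*$, then $\operatorname{Sym}^2V^*=\sum_{k=1}^3\operatorname{Sym}^2(p_k^\perp)$.
\end{lemma}
\begin{proof}
Extend $p_1,p_2,p_3$ to a basis and let $x_1,x_2,\dots$ be the dual coordinates, so that $p_k^\perp$ is spanned by the $x_i$ with $i\ne k$. A quadratic monomial involves at most two variables, so it misses one of $x_1,x_2,x_3$, say $x_k$, and lies in $\operatorname{Sym}^2(p_k^\perp)$.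
\end{proof}

\begin{proposition}\label{prop:squares}
Under {\rm(H)}, $J(\gamma)=I(\gamma)^2$ for every interior face $\gamma$.
\end{proposition}
\begin{proof}
Let $j=\dim\gamma$. If $j=d$, both sides are zero; if $j=d-1$, both are $\langle l_\gamma^2\rangle$. If $j=d-2$, then $\dim W_\gamma=2$ and by (H) three of the forms $l_\tau$, $\tau\supset\gamma$, are pairwise nonproportional; Lemma \ref{lem:three} gives the claim. For $j\le d-3$ use descending induction. Every $(d-1)$-face $\tau\supset\gamma$ contains a $(j+1)$-face $\gamma'\supset\gamma$, and $\gamma'$ is interior because $\gamma$ is. Hence $J(\gamma)=\sum_{\gamma'}J(\gamma')=\sum_{\gamma'}I(\gamma')^2$ over the $(j+1)$-faces $\gamma'\supset\gamma$. Since $\operatorname{lk}\gamma$ is pure of dimension $d-1-j\ge2$, it contains a triangle $v_1v_2v_3$. The images $p_k$ of $\hat p_{v_k}$ in $V=U/\langle\gamma\rangle$ are independent, $V^*=W_\gamma$ and $W_{\gamma\cup v_k}=p_k^\perp$. By Lemma \ref{lem:mono}, $\sum_k\operatorname{Sym}^2W_{\gamma\cup v_k}=\operatorname{Sym}^2W_\gamma$, so $I(\gamma)^2\subset J(\gamma)$.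
\end{proof}

\begin{remark}
Two comments on the hypotheses. If the $(d-1)$-faces containing an interior $(d-2)$-face $\xi$ span only three hyperplanes, the $(r+1)$-st powers of their forms span at most $3$ of the $r+2$ dimensions of $\operatorname{Sym}^{r+1}W_\xi$; so for $r\ge2$ the analogue $J(\xi)=I(\xi)^{r+1}$ fails there. And (H) cannot be dropped in Theorem \ref{thm:H}(c): let $\Delta$ be a convex quadrilateral cut into four triangles by its diagonals, on the lines $x=0$ and $y=0$. Then $H_0(\mathcal J)=0$, since $\mathcal J_1\to\mathcal J_0=J(v)$ is onto for the one interior vertex $v$. Here $a_1=5$, $a_2=5+8=13$, $\sum_vb_{v,1}=5+2\cdot8=21$, so the formula would give $13+15-21=7$ for $k=2$. But the six quadratic monomials together with the squares of the positive parts of $x$ and $y$ are eight independent elements of $C^1(\hat\Delta)_2$.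
\end{remark}

\section{Vanishing below degree $d-2$}

In this section (H) holds. We prove Theorem \ref{thm:H}(a),(c). All complexes below have terms indexed by the interior faces $\gamma$, placed in degree $\dim\gamma$; the differentials combine the signs of $\mathcal R$ with natural maps from the term at $\gamma$ to the term at $\beta\subset\gamma$.

By Proposition \ref{prop:squares} the term of $\mathcal R/\mathcal J$ at $\gamma$ is $R/I(\gamma)^2$. We filter it by $I(\gamma)/I(\gamma)^2$. Put $S_\gamma=R/I(\gamma)=\operatorname{Sym}(\langle\gamma\rangle^*)$, the polynomial functions on $\langle\gamma\rangle$. Its variables are the coordinates $x_v$ $(v\in\gamma)$ dual to the basis $\hat p_v$ of $\langle\gamma\rangle$. For $\beta\subset\gamma$ the natural map $S_\gamma\to S_\beta$ is restriction of functions: $x_v\mapsto x_v$ if $v\in\beta$, and $x_v\mapsto0$ otherwise. So monomials go to monomials or to zero, and this allows us to take the following complexes apart.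

\smallskip
\emph{The complex $\mathcal S$ with terms $S_\gamma$.} A monomial $x^a$ with support $\alpha$ occurs in $S_\gamma$ exactly when $\alpha\subseteq\gamma$. Hence $\mathcal S$ is the direct sum of copies of $C^\alpha$, one for each monomial with support $\alpha\in\Delta$. By Lemma \ref{lem:C} its homology is concentrated in degree $d$, and $\dim H_d(\mathcal S)_k=a_k$.

\smallskip
\emph{The complex $\mathcal B$ with terms $\langle\gamma\rangle^*\otimes S_\gamma(-1)$.} The element $x_v\otimes x^a$ occurs at $\gamma$ exactly when $\alpha=\{v\}\cup\operatorname{supp}a\subseteq\gamma$, and it restricts to itself or to zero. So $\mathcal B$ is the direct sum of complexes $C^{\alpha}$ over the pairs $(v,a)$ with $\alpha=\{v\}\cup\operatorname{supp}a\in\Delta$. Its homology is concentrated in degree $d$, with $\dim H_d(\mathcal B)_k=\sum_vb_{v,k-1}$.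

\smallskip
\emph{The complex $\mathcal E$ with terms $I(\gamma)/I(\gamma)^2$.} Since $I(\gamma)$ is generated by independent linear forms, $I(\gamma)/I(\gamma)^2=W_\gamma\otimes S_\gamma(-1)$, compatibly with $W_\gamma\subset W_\beta$ for $\beta\subset\gamma$.

\smallskip
The sequences $0\to W_\gamma\to U^*\to\langle\gamma\rangle^*\to0$ are compatible with restriction, so there are exact sequences of complexes
\begin{gather*}
0\to\mathcal E\to U^*\otimes\mathcal S(-1)\to\mathcal B\to0,\\
0\to\mathcal E\to\mathcal R/\mathcal J\to\mathcal S\to0 .
\end{gather*}
In the first one, $H_j(\mathcal E)$ lies between $H_{j+1}(\mathcal B)$ and $U^*\otimes H_j(\mathcal S)(-1)$; both vanish for $j\le d-2$, so $H_j(\mathcal E)=0$ for $j\le d-2$. In the second, $H_j(\mathcal R/\mathcal J)$ lies between $H_j(\mathcal E)$ and $H_j(\mathcal S)$, so it vanishes for $j\le d-2$. By (\ref{eq:shift}), $H_i(\mathcal J)=0$ for $i\le d-3$. This is Theorem \ref{thm:H}(a).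

The remaining parts of the two long exact sequences are
\begin{gather*}
0\to H_d(\mathcal E)\to U^*\otimes H_d(\mathcal S)(-1)\to H_d(\mathcal B)\to H_{d-1}(\mathcal E)\to0,\\
0\to H_d(\mathcal E)\to C^1(\hat\Delta)\to H_d(\mathcal S)\to H_{d-1}(\mathcal E)\to H_{d-1}(\mathcal R/\mathcal J)\to0 .
\end{gather*}
In degree $k$ the first gives $\dim H_d(\mathcal E)_k-\dim H_{d-1}(\mathcal E)_k=(d+1)a_{k-1}-\sum_vb_{v,k-1}$. Insert this in the second and use $H_{d-1}(\mathcal R/\mathcal J)\cong H_{d-2}(\mathcal J)$. This is Theorem \ref{thm:H}(c).\qed

\section{Localization in codimension three}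

The argument above says nothing about $H_{d-2}(\mathcal J)$, and the example of Section \ref{sec:example} shows that it need not vanish. We now find where its support can have codimension at most three. The idea is that after localization the complex splits into pieces, each consisting of the faces around one face $\mu$.

For a face $\mu$ let $\mathcal R^\mu=R\otimes C^\mu$, the quotient complex of $\mathcal R$ on the interior faces containing $\mu$, and let $\mathcal J^\mu\subset\mathcal R^\mu$ be the subcomplex with terms $J(\gamma)$. By Lemma \ref{lem:C}, $H_j(\mathcal R^\mu)=0$ for $j<d$, so $H_{d-1}(\mathcal R^\mu/\mathcal J^\mu)\cong H_{d-2}(\mathcal J^\mu)$.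

\begin{proposition}\label{prop:local}
Assume {\rm(H)}. Every prime in the support of $H_{d-2}(\mathcal J)$ has codimension at least $3$. All of them have codimension greater than $3$ if and only if $H_{d-2}(\mathcal J^\mu)_{I(\mu)}=0$ for every $(d-3)$-face $\mu$ of $\Delta$.
\end{proposition}
\begin{proof}
Let $P$ be a prime of codimension at most $3$, and let $\Sigma$ be the set of all faces $\beta$ of $\Delta$, boundary faces and $\emptyset$ included, with $I(\beta)\subset P$. Since $J(\gamma)=I(\gamma)^2$, the localization $(R/J(\gamma))_P$ is nonzero exactly for the interior $\gamma\in\Sigma$.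

\emph{The complex splits.} If $\beta,\beta'\in\Sigma$ are faces of a common simplex of $\Delta$, then $\langle\beta\rangle\cap\langle\beta'\rangle=\langle\beta\cap\beta'\rangle$, because the vectors $\hat p_v$ of a simplex are independent. So $W_\beta+W_{\beta'}=W_{\beta\cap\beta'}$, and $\beta\cap\beta'\in\Sigma$. Hence each $\gamma\in\Sigma$ has a smallest face $\mu(\gamma)\in\Sigma$, and it is a minimal element of $\Sigma$. If $\gamma\subset\gamma'$ are both in $\Sigma$, then $\mu(\gamma')\subset\mu(\gamma)$, since $\mu(\gamma)$ is a face of $\gamma'$ in $\Sigma$; then $\mu(\gamma')$ is a face of $\gamma$, so $\mu(\gamma)\subset\mu(\gamma')$ and the two agree. If $\mu$ is minimal in $\Sigma$ and $\gamma\supset\mu$, then $I(\gamma)\subset I(\mu)\subset P$, so $\gamma\in\Sigma$ and $\mu(\gamma)=\mu$. The interior faces in $\Sigma$ are thus partitioned into the sets of interior faces containing $\mu$, for $\mu$ minimal in $\Sigma$, and no differential of $(\mathcal R/\mathcal J)_P$ connects different classes. Therefore, using (\ref{eq:shift}) and its analogue for $\mathcal J^\mu$,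
\[
(\mathcal R/\mathcal J)_P=\bigoplus_{\mu\text{ minimal in }\Sigma}(\mathcal R^\mu/\mathcal J^\mu)_P,\qquad
H_{d-2}(\mathcal J)_P\cong\bigoplus_{\mu\text{ minimal in }\Sigma}H_{d-2}(\mathcal J^\mu)_P .
\]

\emph{Which $\mu$ contribute.} We have $d-\dim\mu=\operatorname{codim}I(\mu)\le\operatorname{codim}P\le3$. If $\dim\mu\ge d-1$, then $\mathcal J^\mu_{d-2}=0$. If $\dim\mu=d-2$, then $\mathcal J^\mu_{d-2}$ is $0$ (for $\mu\in\partial\Delta$) or $J(\mu)=\sum_{\tau\supset\mu}J(\tau)$, onto which $\mathcal J^\mu_{d-1}$ surjects; so $H_{d-2}(\mathcal J^\mu)=0$. There remain the $\mu$ of dimension $d-3$, for which $I(\mu)\subset P$ has codimension $3$, so $P=I(\mu)$. This proves the first claim and the ``if'' part of the second. Conversely, let $\mu$ be any $(d-3)$-face and $P=I(\mu)$. Proper faces $\beta$ of $\mu$ have $\operatorname{codim}I(\beta)>3$, so they are not in $\Sigma$. Thus $\mu$ is minimal in $\Sigma$, and $H_{d-2}(\mathcal J^\mu)_{I(\mu)}$ is a summand of $H_{d-2}(\mathcal J)_{I(\mu)}$; if it is nonzero, the support contains $I(\mu)$, of codimension $3$.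
\end{proof}

\section{Reduction to degree two}

We still assume (H). Fix a $(d-3)$-face $\mu$, let $L=\operatorname{lk}\mu$ and $V=U/\langle\mu\rangle$, a space of dimension $3$ with $V^*=W_\mu$. For a vertex $v$ of $L$ let $p_v\in V$ be the image of $\hat p_v$; then $W_{\mu\cup v}=p_v^\perp$ is a plane in $V^*$. The vectors $p_v$ of a triangle of $L$ are independent.

The complex $\mathcal J^\mu$ involves only forms in $V^*$. So put $A=\operatorname{Sym}(V^*)\subset R$, with irrelevant ideal $\mathfrak m$; $R$ is a polynomial ring over $A$ and $\mathfrak mR=I(\mu)$. For interior $\gamma\supseteq\mu$ let $J'(\gamma)=A\cdot\operatorname{Sym}^2W_\gamma$. By Proposition \ref{prop:squares} and flatness $J(\gamma)=R\,J'(\gamma)\cong R\otimes_AJ'(\gamma)$. Writing $\mathcal J'$ for the complex of the $J'(\gamma)$, we get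
\[
H_{d-2}(\mathcal J^\mu)=R\otimes_AN,\qquad N=H_{d-2}(\mathcal J'),
\]
with $N$ a finitely generated graded $A$-module.

\begin{lemma}\label{lem:flat}
$H_{d-2}(\mathcal J^\mu)_{I(\mu)}=0$ if and only if $N=0$.
\end{lemma}
\begin{proof}
Suppose $N\ne0$. If $N_{\mathfrak m}=0$, some $s\in A$ with nonzero constant term would annihilate the finitely generated module $N$; but an element of the lowest nonzero graded piece of $N$ is multiplied in that degree by the constant term of $s$. So $N_{\mathfrak m}\neq0$. The local homomorphism $A_{\mathfrak m}\to R_{I(\mu)}$ is flat, hence faithfully flat, and $(R\otimes_AN)_{I(\mu)}=R_{I(\mu)}\otimes_{A_{\mathfrak m}}N_{\mathfrak m}\neq0$. The converse is clear.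
\end{proof}

The degree-two part of $\mathcal J'$ in homological degrees $d-1$, $d-2$, $d-3$ is exactly (\ref{eq:Q}), so $(\mathrm Q_\mu)$ says that $N_2=0$. By Proposition \ref{prop:local} and Lemma \ref{lem:flat}, Theorem \ref{thm:H}(b) is therefore a consequence of the following lemma. Its content is that degree two controls all degrees; this uses (H) once more.

\begin{lemma}\label{lem:N}
$N=0$ if and only if $N_2=0$.
\end{lemma}
\begin{proof}
Let $F_\gamma=A\otimes\operatorname{Sym}^2W_\gamma(-2)\to J'(\gamma)$ be the natural surjection, and $K_\gamma$ its kernel. These form an exact sequence of complexes $0\to K\to F\to\mathcal J'\to0$, and $H_{d-2}(F)=A\otimes N_2(-2)$. Suppose $N_2=0$. Then $N$ embeds in $H_{d-3}(K)$. If $\mu\in\partial\Delta$, then $K_{d-3}=0$ because $\mu$ does not occur, and $N=0$.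

Let $\mu$ be interior, so that $d\ge3$ and all faces $\mu\cup\beta$, $\beta\in L$, are interior. Then $H_{d-3}(K)$ is the cokernel of $\bigoplus_vK_{\mu\cup v}\to K_\mu$, with $v$ running over the vertices of $L$, and we must show that this map is onto. We first show that $K_\mu$ is generated by linear syzygies, then describe these by endomorphisms of $V$.

\emph{Linear generation.} In coordinates $x_1,x_2,x_3$ on $V$, $K_\mu$ is the module of syzygies of the six quadratic monomials $u$; let $[u]$ be the corresponding basis elements of $F_\mu$. In multidegree $x^a$ the syzygies are the sums $\sum c_u(x^a/u)[u]$ over $u\mid x^a$ with $\sum c_u=0$, and they are spanned by the differences $(x^a/u)[u]-(x^a/u')[u']$. If $u=x_ix_j\neq u'=x_ix_k$ share a variable, then $x_ix_jx_k$ is their least common multiple, and the difference is $(x^a/x_ix_jx_k)$ times the linear syzygy $x_k[u]-x_j[u']$. If $u=x_ix_j$ and $u'=x_kx_l$ share no variable, then $x_ix_k$ divides $x^a$ and shares a variable with each, so the difference is a sum of two of the previous kind. Hence $K_\mu$ is generated by its degree-three part $Z(V^*)$, where for a vector space $W$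
\[
Z(W)=\ker\bigl(W\otimes\operatorname{Sym}^2W\to\operatorname{Sym}^3W\bigr).
\]
Since $(K_{\mu\cup v})_3\supseteq Z(p_v^\perp)$, it suffices to prove that $Z(V^*)=\sum_vZ(p_v^\perp)$.

\emph{Translation into endomorphisms.} By exactness of the Koszul complex, $Z(W)$ is the image of $\Lambda^2W\otimes W$ under $(a\wedge b)\otimes c\mapsto a\otimes bc-b\otimes ac$, and the kernel of this map is the image of $\Lambda^3W$ under $a\wedge b\wedge c\mapsto(a\wedge b)\otimes c+(b\wedge c)\otimes a+(c\wedge a)\otimes b$. Choose a volume form on $V$ and identify $V\cong\Lambda^2V^*$ by $p\mapsto\mathrm{vol}(p,\cdot,\cdot)$. For a basis $e_i$ of volume one with dual basis $x_i$ this is $e_1\mapsto x_2\wedge x_3$, $e_2\mapsto x_3\wedge x_1$, $e_3\mapsto x_1\wedge x_2$. So the image of $\Lambda^3V^*$ in $V\otimes V^*=\operatorname{End}V$ is spanned by $\sum e_i\otimes x_i=\mathrm{id}$. Moreover $\Lambda^2(p^\perp)$ corresponds to $\mathbb Rp$: take $e_1$ proportional to $p$. Therefore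
\[
Z(V^*)\cong\operatorname{End}(V)/\mathbb R\,\mathrm{id},
\]
and $Z(p^\perp)$ is the image of $p\otimes p^\perp$. We must show that $\mathrm{id}$ and the spaces $p_v\otimes p_v^\perp$ together span $\operatorname{End}V$. Use the perfect pairing $\langle B,p\otimes f\rangle=f(Bp)$ on $\operatorname{End}V$, for which $\langle B,\mathrm{id}\rangle=\operatorname{tr}B$. A $B$ orthogonal to all $p_v\otimes p_v^\perp$ satisfies $Bp_v\in\mathbb Rp_v$ for all $v$. If only scalar $B$ have all $p_v$ as eigenvectors, then orthogonality to $\mathrm{id}$ forces $B=0$, as needed.

\emph{Only scalars occur.} Suppose that $B$ is not scalar and that all $p_v$ are eigenvectors. They span $V$, so $B$ is diagonalizable over $\mathbb R$. For an edge $vw$ of $L$ the vectors $p_v,p_w$ are independent. If the eigenspaces are a plane $E$ and a line $\ell$, a triangle of $L$ has a vertex $v$ with $p_v\in E$; for each edge $vw$ the plane $\langle p_v,p_w\rangle$ is $E$ or $\mathbb Rp_v+\ell$. If the eigenspaces are three lines, then for any $v$ the line $\mathbb Rp_w$ of a neighbor $w$ is one of the two lines other than $\mathbb Rp_v$. In both cases there is a $v$ for which the planes $\langle p_v,p_w\rangle$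 take at most two values. So the $(d-1)$-faces $\mu\cup\{v,w\}$ containing the interior $(d-2)$-face $\mu\cup v$ span at most two hyperplanes, contradicting (H).
\end{proof}

This completes the proof of Theorem \ref{thm:H}.

\section{Gluing quadratic forms over a $2$-sphere}\label{sec:glue}

It remains to prove $(\mathrm Q_\mu)$ for generic triangulations. As in Section \ref{sec:example} we dualize; for interior $\mu$ the link is a sphere, and we are led to the following problem. Let $V$ be a real vector space of dimension $3$ with a volume form $\det$, let $G$ be a triangulated $2$-sphere (a simplicial complex) with $n$ vertices, and let $p$ assign a vector $p_x\in V$ to each vertex. Put $l_{xy}=\det(p_x,p_y,\cdot)\in V^*$; when $p_x,p_y$ are independent it spans the line $p_x^\perp\cap p_y^\perp$. Suppose quadratic forms $q_x$ on the planes $p_x^\perp$ are given with $q_x(l_{xy})=q_y(l_{xy})$ for all edges $xy$. Do they come from one quadratic form on $V^*$?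

By Euler's formula $G$ has $3n-6$ edges. So there are $3n$ parameters and $3n-6$ conditions, and if three of the $p_x$ are independent, the restrictions of forms on $V^*$ account for $6=3n-(3n-6)$ dimensions. The answer is then yes if the conditions are independent, which is what the next definition says. The form $l_{xy}^2$ is symmetric in $x,y$.

\begin{definition}
The configuration $p$ is \emph{good} for $G$ if the only antisymmetric function $\omega$ on oriented edges with
\begin{equation}\label{eq:stress}
\sum_{y\sim x}\omega_{xy}\,l_{xy}^2=0\qquad\text{for every vertex }x
\end{equation}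
is $\omega=0$.
\end{definition}

For $V=\mathbb R^3$ goodness means that some maximal minor of the system (\ref{eq:stress}), with its $3n-6$ unknowns, is nonzero. So the good configurations form a Zariski-open set defined by integer polynomials. Goodness does not depend on the volume form. Replacing $p_x$ by $c_xp_x$ with $c_x\ne0$ multiplies $l_{xy}^2$ by $c_x^2c_y^2$, which is symmetric and can be absorbed in $\omega$; so goodness is preserved.

\begin{lemma}[Gluing]\label{lem:glue}
Let $p$ be good for $G$, and suppose that some three of the vectors $p_x$ are independent. Then every family of quadratic forms $q_x$ on $p_x^\perp$ with $q_x(l_{xy})=q_y(l_{xy})$ for all edges $xy$ is the family of restrictions of a quadratic form on $V^*$.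
\end{lemma}
\begin{proof}
Goodness forces all $l_{xy}\ne0$: otherwise $\omega$ could be supported on one edge. So all $p_x\ne0$ and $\dim p_x^\perp=2$. Orient the edges and consider
\[
\bigoplus_{xy}\mathbb R\,l_{xy}^2\to\bigoplus_x\operatorname{Sym}^2(p_x^\perp)\to\operatorname{Sym}^2V^*\to0,
\]
where $l_{xy}^2$ goes to $l_{xy}^2$ at $x$ and to $-l_{xy}^2$ at $y$, and the second map is summation. The composite is zero. The first map is injective by goodness, the second surjective by Lemma \ref{lem:mono}. The dimensions $3n-6$, $3n$, $6$ show exactness in the middle. The dual sequence, from quadratic forms on $V^*$ to families of quadratic forms on the planes $p_x^\perp$ to their differences on the lines $\mathbb R\,l_{xy}$, is exact in the middle as well.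
\end{proof}

\begin{proposition}\label{prop:good}
Every triangulated $2$-sphere $G$ has a good configuration in $\mathbb R^3$.
\end{proposition}

The proof is by induction on $n$. The smallest case shows the mechanism. If $n=4$, then $G$ is the boundary of a tetrahedron; take $p$ with any three vectors independent. At a vertex $x$ the three forms $l_{xy}$ lie in the plane $p_x^\perp$ and are pairwise nonproportional, so their squares are independent (Lemma \ref{lem:three}) and (\ref{eq:stress}) gives $\omega_{xy}=0$. The same remark would remove a vertex of degree three from a larger sphere; but there may be none, as for the octahedron. Instead, we contract an edge $uv$. This removes one vertex and three edges, and the three corresponding unknowns will again appear as coefficients of three squares in one plane. First we need an edge whose contraction gives a simplicial complex. Call a $3$-cycle of $G$ \emph{nonfacial} if its vertices do not span a triangle of $G$.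

\begin{lemma}\label{lem:edge}
If $n\ge5$, some edge of $G$ lies in no nonfacial $3$-cycle.
\end{lemma}
\begin{proof}
If there are no nonfacial $3$-cycles, any edge works. Otherwise, among all pairs of a nonfacial $3$-cycle $C=xyz$ and a closed disc $D$ bounded by $C$, choose one with the fewest vertices in the interior of $D$. The triangle of $D$ on $xy$ has a third vertex $w\ne z$, since $C$ is nonfacial; so $w$ is an interior vertex of $D$. We claim that $xw$ works. Suppose $xwq$ is a nonfacial $3$-cycle. Since $w$ is interior to $D$, the edges $xw$, $wq$ and the vertex $q$ lie in $D$. So does the edge $qx$: this is clear if $q$ is interior to $D$, and otherwise $q\in\{y,z\}$ and $qx\subset C$. So $xwq$ bounds a disc $D'\subset D$. Its interior vertices are interior vertices of $D$ different from $w$, contradicting minimality.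
\end{proof}

\begin{lemma}\label{lem:contract}
Let $n\ge5$ and let $uv$ be an edge as in Lemma \ref{lem:edge}. Then $u,v$ have exactly two common neighbors $a,b$, and there is a triangulated $2$-sphere $G'$ with $n-1$ vertices, in which $u,v$ are replaced by one vertex $u'$, such that the edges of $G'$ are the edges of $G$ avoiding $u$ and $v$, together with the edges $u'y$ for $y\ne u,v$ a neighbor of $u$ or of $v$.
\end{lemma}
\begin{proof}
A common neighbor $c$ gives a $3$-cycle $uvc$, which must be a face. So the common neighbors are the apices $a,b$ of the two triangles on $uv$. The triangles $uab$ and $vab$ are not both faces; otherwise $uva,uvb,uab,vab$ would form a closed surface, which would be all of $G$, and $n=4$.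

The closed star $\operatorname{st}u$ is a disc with boundary cycle $\operatorname{lk}u$. The triangles containing $v$ but not $u$ form a fan $\Phi$ with apex $v$ over the path $\operatorname{lk}v-u$ from $a$ to $b$; it is a disc. The vertices common to $\operatorname{st}u$ and $\Phi$ are $v,a,b$. The edges $va,vb$ lie in both. The triangle $vab$ does not lie in $\operatorname{st}u$. The edge $ab$ lies in $\operatorname{st}u$ only if $uab$ is a face, and in $\Phi$ only if $vab$ is; so it does not lie in both. Hence $\operatorname{st}u\cap\Phi$ is the path $a,v,b$, contained in both boundaries, and $\operatorname{st}u\cup\operatorname{st}v=\operatorname{st}u\cup\Phi$ is a disc. Its boundary is the union of the paths $\operatorname{lk}u-v$ and $\operatorname{lk}v-u$ from $a$ to $b$. They share only the vertices $a,b$ and are not both the edge $ab$, so the boundary is a cycle of length at least $3$. Its vertices are the neighbors of $u$ or $v$ other than $u,v$.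

The triangles containing neither $u$ nor $v$ form the complementary disc $M$. Let $G'$ be the union of $M$ and the cone over $\partial M$ with a new apex $u'$; this is a triangulated sphere with $n-1$ vertices, and the edges at $u'$ are as stated. An edge of $G$ avoiding $u$ and $v$ lies in $M$ unless both its triangles contain $u$ or $v$. In that case the triangles contain one each, so the ends of the edge are the common neighbors $a,b$, and $uab,vab$ are both faces, which is excluded.
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:good}]
Let $n\ge5$, and take $uv,a,b,G'$ as in Lemma \ref{lem:contract}. By induction the good configurations of $G'$ form a nonempty Zariski-open set. So do those with any three vectors independent. Two such sets meet; choose $p'$ in both. Put $p_x=p'_x$ for $x\ne u,v$, and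
\[
p_u=p'_{u'},\qquad p_v(t)=p_u+tz,\qquad z\notin\langle p_u,p_a\rangle\cup\langle p_u,p_b\rangle .
\]
We show that for some $t\ne0$ this is good for $G$. At $t=0$ it is not, because $l_{uv}=t\,l_0$ with $l_0=\det(p_u,z,\cdot)$ vanishes. So we rescale: for $t\ne0$, replacing $l_{uv}^2$ by $l_0^2$ in (\ref{eq:stress}) only rescales $\omega_{uv}$ and does not affect whether there are nonzero solutions. The coefficients of the modified system are polynomials in $t$. If it has only the zero solution at $t=0$, some maximal minor is nonzero at $t=0$, hence for all but finitely many $t$, and we are done.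

Let $\omega$ be a solution of the modified system at $t=0$, where $p_v=p_u=p'_{u'}$. For $x\ne u,v$ both $l_{xu}$ and $l_{xv}$ equal $l_{xu'}$, computed with $p'$. Put
\[
\omega'_{u'a}=\omega_{ua}+\omega_{va},\qquad\omega'_{u'b}=\omega_{ub}+\omega_{vb},
\]
and let $\omega'$ agree with $\omega$ on all other edges, with $u'y$ corresponding to $uy$ or $vy$. The equations at the vertices $x\ne u,v$ are those for $\omega'$ on $G'$. Adding the equations at $u$ and $v$ cancels $\omega_{uv}l_0^2+\omega_{vu}l_0^2$ and gives the equation for $\omega'$ at $u'$. Since $p'$ is good, $\omega'=0$. The equation at $u$ is now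
\[
\omega_{ua}l_{ua}^2+\omega_{ub}l_{ub}^2+\omega_{uv}l_0^2=0 .
\]
The forms $l_{ua},l_{ub},l_0$ lie in the plane $p_u^\perp$ and are pairwise nonproportional, by independence of $p_u,p_a,p_b$ and the choice of $z$. By Lemma \ref{lem:three}, $\omega_{ua}=\omega_{ub}=\omega_{uv}=0$; then $\omega_{va}=\omega_{vb}=0$ because $\omega'=0$. So $\omega=0$.
\end{proof}

\section{Generic triangulations}\label{sec:generic}

\begin{lemma}\label{lem:open}
For a fixed combinatorial type, the vertex coordinates in $\mathbb R^d$ realizing it form an open set.
\end{lemma}
\begin{proof}
A placement of the vertices $v\mapsto p_v$ extends to a map linear on each simplex, and we claim that this map is injective if and only if any two faces with disjoint vertex sets have disjoint images. Suppose that distinct points with barycentric coordinates $x$ and $y$ have the same image. Then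
\[
\sum_{x_v>y_v}(x_v-y_v)p_v=\sum_{y_v>x_v}(y_v-x_v)p_v ,
\]
and both sides have the same positive total weight. After normalization this is a common point of the images of two faces with disjoint vertex sets. The other direction is clear. Disjointness of finitely many pairs of convex hulls of finitely many points is an open condition.
\end{proof}

About a generic triangulation we use only the following two conditions; Lemma \ref{lem:nonempty} shows that they hold off a proper algebraic set.

\smallskip
\noindent\textbf{(G1)} Any $d+1$ vertices of $\Delta$ are affinely independent.

\smallskip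
\noindent\textbf{(G2)} For each $(d-3)$-face $\mu$, let $L=\operatorname{lk}\mu$ and $V=U/\langle\mu\rangle$. If $L$ is a sphere, let $\hat L=L$; if $L$ is a disc, let $\hat L=L\cup(s*\partial L)$ with a new vertex $s$, which is a triangulated sphere. Then the images in $V$ of the vectors $\hat p_x$, $x$ a vertex of $\hat L$, form a good configuration for $\hat L$; in the disc case, for some choice of a point $p_s\in\mathbb R^d$.

\smallskip
The role of $s$ is this: for boundary faces $\mu$ the gluing problem has zero boundary values on a disc, and coning off the boundary turns it into a problem on a sphere.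

\begin{lemma}\label{lem:nonempty}
Conditions {\rm(G1)} and {\rm(G2)} hold off the zero sets of finitely many nonzero polynomials with integer coefficients, depending only on the combinatorial type.
\end{lemma}
\begin{proof}
This is clear for (G1). For (G2) let $u_1,\dots,u_{d-2}$ be the vertices of $\mu$. The forms
\[
l_{xy}(w)=\det(\hat p_{u_1},\dots,\hat p_{u_{d-2}},\hat p_x,\hat p_y,w)
\]
vanish on $\langle\mu\rangle$, and as forms on $V$ they are those of Section \ref{sec:glue} for a suitable volume form. So goodness means that some maximal minor of (\ref{eq:stress}), an integer polynomial in the coordinates, is nonzero. In the disc case, the existence of $p_s$ means that some coefficient of some minor, viewed as a polynomial in $p_s$, is nonzero. We must show that for each $\mu$ these polynomials do not all vanish identically, and for this we may place the points arbitrarily, without regard to the triangulation.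

If $d\ge3$, choose $p_{u_1},\dots,p_{u_{d-2}}$ affinely independent. Since $\hat p_{u_1}\mapsto0$ in $V$ and $\{x_{d+1}=0\}+\mathbb R\,\hat p_{u_1}=U$, the affine hyperplane $\{x_{d+1}=1\}=\hat p_{u_1}+\{x_{d+1}=0\}$ maps onto $V$. So a good configuration for $\hat L$ in $V\cong\mathbb R^3$, which exists by Proposition \ref{prop:good}, is realized by points of $\mathbb R^d$. If $d=2$, then $V=U=\mathbb R^3$. Good configurations form a nonempty Zariski-open set, so there is one with all third coordinates nonzero. Rescaling each vector to third coordinate $1$ preserves goodness.
\end{proof}

\begin{lemma}\label{lem:G1H}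
{\rm(G1)} implies {\rm(H)}.
\end{lemma}
\begin{proof}
Let $\xi$ be an interior $(d-2)$-face. Its link is a graph with the homology of $S^1$ in which every vertex has degree two, hence a cycle, with at least three vertices. If $\xi\cup w$ and $\xi\cup w'$, $w\neq w'$, spanned the same hyperplane, the $d+1$ vertices of $\xi\cup\{w,w'\}$ would be affinely dependent.
\end{proof}

\begin{proposition}\label{prop:Q}
{\rm(G1)} and {\rm(G2)} imply $(\mathrm Q_\mu)$ for every $(d-3)$-face $\mu$.
\end{proposition}
\begin{proof}
Orient each face $\mu\cup\beta$, $\beta\in L$, by an orientation of $\mu$ followed by one of $\beta$. This changes only signs of basis elements in (\ref{eq:Q}), and turns the incidence signs into those of the augmented chain complex of $L$: an edge $\tau=\mu\cup\{v,w\}$ sends $l_\tau^2$ to $l_\tau^2$ at $w$ minus $l_\tau^2$ at $v$ (components at boundary faces are absent), and the second map is summation. Dualizing, $(\mathrm Q_\mu)$ becomes the following statement. \emph{Let quadratic forms $q_v$ on $W_{\mu\cup v}=p_v^\perp$ be given for the vertices $v$ of $L$ with $\mu\cup v$ interior, such that $q_v(l_\tau)=q_w(l_\tau)$ for every interior $\tau=\mu\cup\{v,w\}$,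 where $q_w$ is read as $0$ if $\mu\cup w\in\partial\Delta$ and likewise for $v$. Then the $q_v$ are the restrictions of one quadratic form on $V^*$ if $\mu$ is interior, and they all vanish if $\mu\in\partial\Delta$.}

Lemma \ref{lem:glue} applies to $\hat L$, by (G2) and because the three vectors $p_v$ of a triangle of $L$ are independent. If $\mu$ is interior, $L$ is a sphere, all its faces occur, and the statement is Lemma \ref{lem:glue} for $G=L$.

Let $\mu\in\partial\Delta$. By Lemma \ref{lem:surface}, $L$ is a disc and $\mu\cup\beta$ is interior exactly when $\beta\notin\partial L$. So the family is indexed by the interior vertices of $L$. Put $q_v=0$ for the vertices $v\in\partial L$ and for $v=s$, with $p_s$ supplied by (G2). The compatibility condition holds along all edges of $\hat L$: by assumption for the edges of $L$ not in $\partial L$, and trivially for the edges of $\partial L$ and the edges at $s$. By Lemma \ref{lem:glue} the $q_v$ are the restrictions of one quadratic form $q$ on $V^*$. For $v\in\partial L$ the form $q$ vanishes on the plane $p_v^\perp$, so it is divisible by the linear form $p_v$ on $V^*$. The cycle $\partial L$ has at least three vertices.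 For any two of them, $v$ and $w$, the $d$ points of $\mu\cup\{v,w\}$ are affinely independent by (G1), so $p_v$ and $p_w$ are not proportional. A quadratic form divisible by three pairwise nonproportional linear forms is zero. Hence $q=0$ and all $q_v=0$.
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:sharp}(a) and \ref{thm:main}]
Generic triangulations satisfy (G1) and (G2) by Lemmas \ref{lem:open} and \ref{lem:nonempty}. Then (H) holds by Lemma \ref{lem:G1H} and all $(\mathrm Q_\mu)$ hold by Proposition \ref{prop:Q}. By Theorem \ref{thm:H}, $H_i(\mathcal J)=0$ for $i\le d-3$, and every prime in the support of $H_{d-2}(\mathcal J)$ has codimension greater than $3=d-(d-2)+1$. So the answer to the question is yes.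
\end{proof}

\section{The bound is attained}

We prove Theorem \ref{thm:sharp}(b). To make $H_{d-2}(\mathcal J)$ nonzero it is enough to have fewer interior $(d-1)$-faces than the degree-two part of $\mathcal J_{d-2}$ has dimensions, and no interior $(d-3)$-face. We do this for $d=3$ and pass to higher $d$ by coning, which keeps the codimension of the support equal to $4$.

\emph{A $3$-ball.} Let $t_1<\dots<t_6$ and $p_k=(t_k,t_k^2,t_k^3)$, and lift $p_k$ to height $t_k^4$. For a $4$-subset $S$ of $\{1,\dots,6\}$ write $\prod_{k\in S}(t-t_k)=t^4-g_S(t)$; then $g_S$, of degree at most $3$, is an affine function on $\mathbb R^3$ restricted to the curve $(t,t^2,t^3)$, and it agrees with the lifting at the points of $S$. So $S$ is a lower facet of the lifted points exactly when the product is nonnegative at all $t_j$, and it is then positive for $j\notin S$. Its sign at $t_j$ is given by the parity of the number of elements of $S$ greater than $j$. So $S$ qualifies exactly when this number is even for every $j\notin S$, i.e.\ when $S$ is a union of two disjoint pairs of consecutive numbers. The lower facets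
\[
1234,\quad 1245,\quad 1256,\quad 2345,\quad 2356,\quad 3456
\]
are therefore the tetrahedra of a triangulation $B$ of the polytope with vertices $p_1,\dots,p_6$. The triangles lying in two of them, the interior ones, are the eight triangles
\[
124,\ 125,\ 234,\ 235,\ 245,\ 256,\ 345,\ 356 .
\]
The boundary triangles are $123$, $134$, $145$, $126$, $156$, $236$, $346$, $456$. They contain all six vertices and all edges except $24$, $25$, $35$. So $B$ has no interior vertices, and its interior edges are $24,25,35$.

\emph{A $d$-ball.} For $d\ge3$ let $\Delta=B*\rho$ with $\rho$ a simplex of dimension $d-4$ ($\rho=\emptyset$ if $d=3$), realized in $\mathbb R^d$ by iterated coning. It is a $d$-ball. Consider a face $\gamma*\rho'$ with $\gamma\in B$ and $\rho'\subseteq\rho$, either of them possibly empty. If $\rho'\ne\rho$, its link is a join with a nonempty simplex, hence acyclic, and the face is in $\partial\Delta$ by Lemma \ref{lem:links} (the empty face is so by convention). If $\rho'=\rho$, its link is $\operatorname{lk}_B\gamma$, which is acyclic if $\gamma\in\partial B$ (including $\gamma=\emptyset$, where it is $B$) and a homology sphere if $\gamma$ is interior in $B$. So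 the interior faces of $\Delta$ are the $\gamma*\rho$ with $\gamma$ interior in $B$, and $\dim(\gamma*\rho)=\dim\gamma+d-3$. Hence $\Delta$ has eight interior $(d-1)$-faces, three interior $(d-2)$-faces and no interior $(d-3)$-face. By Lemma \ref{lem:open} there are generic realizations; fix one.

\emph{Nonvanishing.} We have $\mathcal J_{d-3}=0$. By (H) and Proposition \ref{prop:squares}, $\dim(\mathcal J_{d-2})_2=3\cdot3=9$, while $\dim(\mathcal J_{d-1})_2=8$. So $H_{d-2}(\mathcal J)_2\ne0$.

\emph{Codimension.} All interior faces contain $\rho$, so all forms involved lie in $W_\rho$, a space of dimension $4$. Put $A'=\operatorname{Sym}(W_\rho)$. As for $\mathcal J^\mu$ above, $H_{d-2}(\mathcal J)=R\otimes_{A'}N'$ with $N'\neq0$ a finitely generated graded $A'$-module. The proof of Lemma \ref{lem:flat}, with $A'$ in place of $A$ and $\rho$ in place of $\mu$, shows that $H_{d-2}(\mathcal J)_{I(\rho)}\ne0$; the prime $I(\rho)$ has codimension $4$. By Theorem \ref{thm:main} no prime of codimension at most $3$ is in the support. So the support has codimension exactly $4=d-i+2$ for $i=d-2$.\qed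

\begin{thebibliography}{9}
\bibitem{SS} \emph{A spectral sequence for splines}, \url{https://faculty.math.illinois.edu/~schenck/opapers/aiam2.pdf}.
\end{thebibliography}

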